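\title{The maximum number of equilibria of the Kuramoto model with rank-one coupling}

\begin{abstract}
We count the equilibria of the Kuramoto model of $n$ oscillators whose coupling matrix $(k_jk_l)$ has rank one. We prove that a finite number of equilibria never exceeds $2^n-2$, that this value is attained, on an open set of balanced parameters when $n\ge3$, and that every integer from $0$ to $2^n-2$ occurs. This disproves, for every $n\ge4$, a conjecture that the maximum is $2^n-\binom{n}{n/2}$ for even $n$ and $2^n-\binom{n-1}{(n-1)/2}$ for odd $n$. The upper bound comes from a polynomial of degree $2^n$ in the squared modulus of the order parameter. The examples come from a family in which the equilibria are the level points of $2^{n-1}$ explicit functions of one angle.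
\end{abstract}

\section{Introduction}

In the Kuramoto model with rank-one coupling, $n\ge2$ oscillators with phases $\theta_1,\dots,\theta_n$, natural frequencies $\omega=(\omega_1,\dots,\omega_n)\in\mathbb R^n$ and coupling vector $k=(k_1,\dots,k_n)\in\mathbb R^n$ evolve by
\[
\dot\theta_j=\omega_j-\sum_{l=1}^nk_jk_l\sin(\theta_j-\theta_l),\qquad j=1,\dots,n .
\]
Oscillators $j$ and $l$ interact with strength $k_jk_l$; equal $k_j$ give uniform all-to-all coupling. We study the real solutions of
\begin{equation}\label{eq:eq}
\omega_j=\sum_{l=1}^nk_jk_l\sin(\theta_j-\theta_l),\qquad j=1,\dots,n .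
\end{equation}
They also describe the phase-locked motions: if all phase differences stay constant, then $\theta_j(t)=\theta_j+\Omega t$ for some $\Omega$, and $\theta$ solves \eqref{eq:eq} with $\omega_j-\Omega$ in place of $\omega_j$.

The right side of \eqref{eq:eq} is $2\pi$-periodic in each angle and depends only on differences. An \emph{equilibrium} is therefore a class of real solutions of \eqref{eq:eq} modulo $2\pi$ in each coordinate and modulo a common shift $\theta_j\mapsto\theta_j+c$. Throughout, all $k_j$ are nonzero; if some $k_j$ were $0$, the angle $\theta_j$ would not appear in \eqref{eq:eq} and the number of equilibria would be $0$ or infinite. The number can be infinite even when all $k_j\ne0$: for $n=4$, $k=(1,1,1,1)$, $\omega=0$, every $\theta=(0,\varphi,\pi,\varphi+\pi)$ is a solution. The problem is to find the largest number of equilibria over all parameters $(\omega,k)$ for which this number is finite.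

For $n=2$, $k=(1,1)$ and $\omega=(w,-w)$, the system reduces to $\sin(\theta_1-\theta_2)=w$, which has $2$, $1$, $0$ solutions for $w=0,1,2$. For general $n$ two facts are known. For generic parameters, \eqref{eq:eq} has $2^n-2$ complex solutions modulo shift. And there are parameters with exactly
\begin{equation}\label{eq:conj}
2^n-\binom{n}{n/2}\quad(n\text{ even}),\qquad 2^n-\binom{n-1}{(n-1)/2}\quad(n\text{ odd})
\end{equation}
equilibria. These facts suggest two candidates for the maximum. It is conjectured in \cite{source} that the maximum is the smaller one, \eqref{eq:conj}, for every $n\ge2$. A loss against the complex count is plausible, because the most symmetric parameters fall short of it: we shall see that for $\omega=0$ and $n\ge4$ a finite count is at most $2^{n-1}$, and that equal couplings can leave half of the possible sign patterns without any real solution (Remark~\ref{rem:equal}). Nevertheless the larger candidate is the true maximum. Our proofs use neither of the two facts above.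

\begin{theorem}[upper bound]\label{thm:upper}
If \eqref{eq:eq} has finitely many equilibria, it has at most $2^n-2$. If $\omega\ne0$, the number of equilibria is always finite.
\end{theorem}

\begin{theorem}[sharpness]\label{thm:sharp}
Let $n\ge3$, $k=(1,\dots,1,\,n-2)$ and $\omega=\frac1{4(n-1)}\,(1,\dots,1,\,-(n-1))$. Then \eqref{eq:eq} has exactly $2^n-2$ equilibria. The same holds for all parameters in a neighborhood of this point in $\{(\omega,k):\sum_j\omega_j=0\}$.
\end{theorem}

\begin{theorem}[all counts]\label{thm:all}
For every $n\ge2$, the set of finite equilibrium counts is exactly $\{0,1,2,\dots,2^n-2\}$.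
\end{theorem}

\begin{corollary}\label{cor:conj}
For every $n\ge2$ the maximum finite number of equilibria is $2^n-2$. The conjectured value \eqref{eq:conj} is correct for $n=2,3$ and false for every $n\ge4$.
\end{corollary}

\begin{proof}
The maximum is given by Theorems~\ref{thm:upper} and~\ref{thm:sharp}, together with the case $w=0$ above for $n=2$. For $n=2$ and $n=3$ the binomial coefficient in \eqref{eq:conj} is $\binom21=2$. For even $n\ge4$ and odd $n\ge5$ it is at least $\binom42=6>2$.
\end{proof}

The smallest counterexample supplied by Theorem~\ref{thm:sharp} is $n=4$, $k=(1,1,1,2)$, $\omega=\frac1{12}(1,1,1,-3)$, with $14$ equilibria where the conjecture allows $10$.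

Section~\ref{sec:order} reduces \eqref{eq:eq} to $2^n$ scalar equations in one unknown, one for each choice of the signs of $\cos\theta_j$. Section~\ref{sec:upper} multiplies these equations together and proves Theorem~\ref{thm:upper}. Section~\ref{sec:angle} joins them in pairs into $2^{n-1}$ equations in one angle, which are then used to prove Theorem~\ref{thm:sharp} (Section~\ref{sec:sharp}) and Theorem~\ref{thm:all} (Section~\ref{sec:all}).

\section{The order parameter}\label{sec:order}

Because the coupling has rank one, oscillator $j$ feels the others only through the single complex number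
\[
R=R(\theta)=\sum_{l=1}^nk_le^{\mathrm i\theta_l},
\]
the \emph{order parameter}. Indeed $\operatorname{Im}(e^{\mathrm i\theta_j}\overline R)=\sum_lk_l\sin(\theta_j-\theta_l)$, so \eqref{eq:eq} reads
\begin{equation}\label{eq:R}
\omega_j=\operatorname{Im}\bigl(k_je^{\mathrm i\theta_j}\overline R\bigr),\qquad j=1,\dots,n .
\end{equation}
Summing over $j$ gives $\sum_j\omega_j=\operatorname{Im}|R|^2=0$. Hence there are no equilibria unless the frequencies are \emph{balanced}, $\sum_j\omega_j=0$, and we assume this from now on. Also by \eqref{eq:R}, a solution with $R=0$ exists only if $\omega=0$. A shift by $c$ multiplies $R$ by $e^{\mathrm ic}$, so when $R\ne0$ we can use the shift to make $R$ positive.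

\begin{lemma}\label{lem:normal}
Let $\sum_j\omega_j=0$. The equilibria with $R\ne0$ are in bijection with the pairs $(r,\theta)\in(0,\infty)\times(\mathbb R/2\pi\mathbb Z)^n$ such that
\begin{equation}\label{eq:normal}
\omega_j=k_jr\sin\theta_j\quad(1\le j\le n),\qquad r=\sum_{j=1}^nk_j\cos\theta_j .
\end{equation}
If $\omega\ne0$, these are all the equilibria.
\end{lemma}

\begin{proof}
An equilibrium with $R\ne0$ has, modulo $2\pi$, exactly one representative $\theta$ for which $R$ is a positive real number $r$. For it, \eqref{eq:R} gives the first $n$ equations of \eqref{eq:normal}, and $r=\operatorname{Re}R$ gives the last. Conversely, let $(r,\theta)$ satisfy \eqref{eq:normal}. Then $\operatorname{Im}R=\sum_jk_j\sin\theta_j=\frac1r\sum_j\omega_j=0$ and $\operatorname{Re}R=r$. So $R=r>0$, equations \eqref{eq:R} hold, and $\theta$ is the distinguished representative of its equilibrium.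
\end{proof}

Once $r$ is known, \eqref{eq:normal} fixes every $\sin\theta_j$, and only the signs of the cosines remain free. Put
\[
s=r^2,\qquad a_j=(\omega_j/k_j)^2 .
\]
Then $(r\sin\theta_j)^2=a_j$, so $s\ge a_j$ and $r\cos\theta_j=\varepsilon_j\sqrt{s-a_j}$ with $\varepsilon_j\in\{\pm1\}$. Multiplying the last equation of \eqref{eq:normal} by $r$, we obtain
\begin{equation}\label{eq:branch}
s=\sum_{j=1}^n\varepsilon_jk_j\sqrt{s-a_j}.
\end{equation}

\section{The upper bound}\label{sec:upper}

A single equation \eqref{eq:branch} may have no solution or several, so the $2^n$ sign vectors do not by themselves bound the count. The product of the $2^n$ equations is easier to control, because the square roots cancel in it.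

\begin{lemma}\label{lem:P}
There is a monic polynomial $P$ of degree $2^n$ such that
\begin{equation}\label{eq:P}
P(s)=\prod_{\varepsilon\in\{\pm1\}^n}\Bigl(s-\sum_{j=1}^n\varepsilon_jk_jy_j\Bigr)
\end{equation}
for all complex numbers $s,y_1,\dots,y_n$ with $y_j^2=s-a_j$ for each $j$.
\end{lemma}

\begin{proof}
Regard the right side as a polynomial $Q$ in independent variables $s,y_1,\dots,y_n$. Replacing $y_j$ by $-y_j$ permutes the factors, so only even powers of each $y_j$ occur in $Q$. As $Q$ is homogeneous of degree $2^n$, it has the form $\sum_\nu c_\nu s^{2^n-2|\nu|}\prod_j(y_j^2)^{\nu_j}$ with $|\nu|=\sum_j\nu_j$, and setting $y=0$ shows $c_0=1$. Substitute $s-a_j$ for $y_j^2$. The term with index $\nu$ becomes a polynomial in $s$ of degree at most $2^n-|\nu|$, so the sum is monic of degree $2^n$.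
\end{proof}

\begin{example}\label{ex:two}
Let $n=2$ and $\omega=(w,-w)$ with $w\ne0$. Put $A=k_1y_1$ and $B=k_2y_2$, so that $A^2=k_1^2s-w^2$ and $B^2=k_2^2s-w^2$. Then
\[
P(s)=\bigl((s-A)^2-B^2\bigr)\bigl((s+A)^2-B^2\bigr)=s^4-2s^2(A^2+B^2)+(A^2-B^2)^2 .
\]
The balance $\omega_1+\omega_2=0$ cancels the constant term of $A^2-B^2=(k_1^2-k_2^2)s$, and
\[
P(s)=s^2\bigl(s^2-2(k_1^2+k_2^2)s+(k_1^2-k_2^2)^2+4w^2\bigr).
\]
Two of the four roots lie at $s=0$, where there is no equilibrium. The other two are $k_1^2+k_2^2\pm2\sqrt{k_1^2k_2^2-w^2}$, the values of $|R|^2=k_1^2+k_2^2+2k_1k_2\cos\varphi$ at the solutions of $k_1k_2\sin\varphi=w$. For $k=(5,3)$, $w=12$ these roots are $16$ and $52$, and $a_2=16$. At the simple root $s=16$ two factors of \eqref{eq:P} vanish, those with $\varepsilon=(+1,\pm1)$; at $s=16+\delta$ they equal $\mp3\sqrt\delta+O(\delta)$.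
\end{example}

The example shows both features of the general proof: the double root at $0$, which accounts for the $-2$, and factors that vanish only to order $\frac12$ but come in groups. Since several equilibria can share one value of $s$, we must bound multiplicities and not merely locate roots. The factors of \eqref{eq:P} are not polynomials in $s$, so we measure multiplicity by decay from one side. If $s_0$ is a root of multiplicity $p\ge0$ of a nonzero polynomial $P$, then $P(s_0+\delta)=\gamma\delta^p(1+o(1))$ with $\gamma\ne0$. Therefore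
\begin{equation}\label{eq:mult}
P(s_0+\delta)=O(\delta^\mu)\ \text{ as }\delta\to0^+\quad\text{implies}\quad p\ge\mu .
\end{equation}
We also use that $\sqrt{x\pm\delta}-\sqrt x=O(\delta)$ for fixed $x>0$, while $\sqrt{0+\delta}=\delta^{1/2}$.

\begin{lemma}\label{lem:pos}
Let $s_0>0$ and let $N(s_0)$ be the number of solutions of \eqref{eq:normal} with $r^2=s_0$. Then $N(s_0)$ is finite, and $s_0$ is a root of $P$ of multiplicity at least $N(s_0)$.
\end{lemma}

\begin{proof}
Assume $N(s_0)\ge1$, so that $s_0\ge\max_ja_j$. For $s\ge s_0$ take $y_j=\sqrt{s-a_j}\ge0$ in \eqref{eq:P} and call the factors $F_\varepsilon(s)$. Let $J=\{j:a_j=s_0\}$ and $t=|J|$. In a solution with $r^2=s_0$ the sines are fixed, $\cos\theta_j=0$ for $j\in J$, and $\cos\theta_j\ne0$ for $j\notin J$. So the solution determines, and is determined by, the signs $\varepsilon_j$ of $\cos\theta_j$ for $j\notin J$; in particular $N(s_0)\le2^n$. By \eqref{eq:branch}, $F_\varepsilon(s_0)=0$ for each of the $2^t$ ways of extending these signs to $J$. Distinct solutions give disjoint groups of sign vectors, so at least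 $2^tN(s_0)$ factors vanish at $s_0$.

If $t=0$, each of these factors satisfies $F_\varepsilon(s_0+\delta)=O(\delta)$. If $t\ge1$, each satisfies $F_\varepsilon(s_0+\delta)=O(\delta^{1/2})$. The remaining factors stay bounded. Hence $P(s_0+\delta)=O(\delta^\mu)$ with $\mu=N(s_0)$ if $t=0$ and $\mu=2^{t-1}N(s_0)\ge N(s_0)$ if $t\ge1$. Now apply \eqref{eq:mult}.
\end{proof}

\begin{lemma}\label{lem:zero}
If $\omega\ne0$ and $\sum_j\omega_j=0$, then $s^2$ divides $P$.
\end{lemma}

\begin{proof}
Let $Z=\{j:\omega_j=0\}$ and $z=|Z|<n$. For $s=\delta$ with $0\le\delta<\min_{j\notin Z}a_j$, take $y_j=\mathrm i\sqrt{a_j-\delta}$ for $j\notin Z$ and $y_j=\sqrt\delta$ for $j\in Z$, and again call the factors $F_\varepsilon$. At $\delta=0$,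
\[
F_\varepsilon(0)=-\mathrm i\sum_{j\notin Z}\varepsilon_jk_j\sqrt{a_j}=-\mathrm i\sum_{j\notin Z}\varepsilon_j\operatorname{sgn}(k_j)\,|\omega_j| .
\]
If $\varepsilon_j=\operatorname{sgn}(k_j\omega_j)$ for all $j\notin Z$, the sum is $\sum_j\omega_j=0$. If $\varepsilon_j=-\operatorname{sgn}(k_j\omega_j)$ for all $j\notin Z$, it is $-\sum_j\omega_j=0$. These two choices are different because $\omega\neq0$, and the signs on $Z$ are free, so at least $2^{z+1}$ factors vanish at $0$. If $z=0$, we have two factors that are $O(\delta)$. If $z\ge1$, we have $2^{z+1}$ factors that are $O(\delta^{1/2})$, with product $O(\delta^{2^z})$ and $2^z\ge2$. In both cases $P(\delta)=O(\delta^2)$, and \eqref{eq:mult} applies.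
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
We may assume $\sum_j\omega_j=0$.

\emph{Case $\omega\ne0$.} By Lemma~\ref{lem:normal} the number of equilibria is $\sum_{s_0>0}N(s_0)$. By Lemma~\ref{lem:pos} this is at most the number of positive roots of $P$ counted with multiplicity, and by Lemmas~\ref{lem:P} and~\ref{lem:zero} that number is at most $2^n-2$.

\emph{Case $\omega=0$.} Here $R$ may vanish and the polynomial $P$ does not see those equilibria, so we count directly. Call $\theta$ \emph{collinear} if all differences $\theta_j-\theta_l$ lie in $\pi\mathbb Z$. Every collinear $\theta$ is a solution, and normalizing $\theta_1=0$ shows that there are $2^{n-1}$ collinear equilibria. An equilibrium with $R\ne0$ is collinear, since \eqref{eq:normal} gives $\sin\theta_j=0$ for all $j$. Every $\theta$ with $R=0$ is a solution by \eqref{eq:R}. So the remaining equilibria are the noncollinear $\theta$ with $R=0$, that is, the closed plane polygons with sides $k_je^{\mathrm i\theta_j}$ that do not lie on a line.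

If $n=2$, then $R=0$ forces collinearity, and the total is $2$.

If $n=3$, normalize $\theta_1=0$ and put $v=k_2e^{\mathrm i\theta_2}$. If $R=0$, then $|v|=|k_2|$ and $|v+k_1|=|k_3|$, and $v$ determines $\theta_2$ and $\theta_3$. Two circles with distinct centers $0$ and $-k_1$ meet in at most two points. The total is at most $4+2=6$.

If $n\ge4$, a polygon that does not lie on a line can be flexed. Precisely, let $\theta^*$ be noncollinear with $R(\theta^*)=0$, and let $v_j=\mathrm ik_je^{\mathrm i\theta_j^*}\in\mathbb C=\mathbb R^2$ be the partial derivative of $R$ in $\theta_j$ at $\theta^*$. Two of the nonzero vectors $v_j$ are not parallel, so $v_1,\dots,v_n$ span $\mathbb R^2$. Since $\sum_jv_j=\mathrm iR(\theta^*)=0$, already $v_2,\dots,v_n$ span $\mathbb R^2$. By the implicit function theorem, the set of $\theta$ near $\theta^*$ with $\theta_1=\theta_1^*$ and $R(\theta)=0$ is a manifold of dimension $(n-1)-2\ge1$, hence infinite. Two distinct nearby points with the same $\theta_1$ represent different equilibria, because a shift relating them modulo $2\pi$ must be a multiple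 of $2\pi$. So there are infinitely many equilibria. Consequently, if the number is finite, all equilibria are collinear, and there are $2^{n-1}\le2^n-2$ of them.
\end{proof}

\section{Reduction to one angle}\label{sec:angle}

To produce many equilibria we need many of the equations \eqref{eq:branch} to have real solutions. Suppose that $a_n$ is strictly the largest of the $a_j$. Then \eqref{eq:branch} lives on the half-line $s\ge a_n$, and at the endpoint $s=a_n$ the two equations that differ only in $\varepsilon_n$ coincide. Glued there, the two half-lines form an open interval, and the angle $\theta_n$ is a coordinate on it. Both ends of the interval correspond to $r\to\infty$, where the equation $r=\sum_jk_j\cos\theta_j$ fails with the same sign. This is why solutions will come in pairs.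

Let $\mathcal U$ be the set of $(\omega,k)$ with $\sum_j\omega_j=0$, all $k_j>0$, $\omega_n<0$ and
\[
0<\frac{\omega_j}{k_j}<\lambda:=\frac{|\omega_n|}{k_n}\qquad(j<n).
\]
It is open in $\{(\omega,k):\sum_j\omega_j=0\}$. Put $\rho_j=\omega_j/(k_j\lambda)\in(0,1)$ for $j<n$. For $\varepsilon\in\{\pm1\}^{n-1}$ and $\beta\in[0,\pi]$ define
\[
G_\varepsilon(\beta)=\sin\beta\,\Bigl(\sum_{j<n}\varepsilon_jk_j\sqrt{1-\rho_j^2\sin^2\beta}+k_n\cos\beta\Bigr),
\]
a continuous function with $G_\varepsilon(0)=G_\varepsilon(\pi)=0$.

\begin{lemma}\label{lem:angle}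
For $(\omega,k)\in\mathcal U$, the equilibria are in bijection with the pairs $(\varepsilon,\beta)\in\{\pm1\}^{n-1}\times(0,\pi)$ such that $G_\varepsilon(\beta)=\lambda$.
\end{lemma}

\begin{proof}
Since $\omega\ne0$, we count solutions $(r,\theta)$ of \eqref{eq:normal}. In a solution, $\sin\theta_n=-\lambda/r<0$, so $\theta_n=-\beta$ for a unique $\beta\in(0,\pi)$, and $r=\lambda/\sin\beta$. For $j<n$ we get $\sin\theta_j=\omega_j/(k_jr)=\rho_j\sin\beta\in(0,1)$. Hence $\cos\theta_j=\varepsilon_j\sqrt{1-\rho_j^2\sin^2\beta}$ is nonzero and has a well-defined sign $\varepsilon_j$; this is where $\rho_j<1$ is used. The last equation of \eqref{eq:normal}, multiplied by $\sin\beta$, is $G_\varepsilon(\beta)=\lambda$. Conversely, a pair $(\varepsilon,\beta)$ with $G_\varepsilon(\beta)=\lambda$ defines $r>0$ and $\theta$ modulo $2\pi$ by the same formulas, and \eqref{eq:normal} holds. The two constructions are inverse to each other.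
\end{proof}

Each $\varepsilon$ for which $G_\varepsilon$ rises above $\lambda$ contributes at least two equilibria, so the goal is to make this happen for $2^{n-1}-1$ sign vectors. The functions become transparent when all $\rho_j$ are equal.

\subsection*{The two-level family}
Let $n\ge3$, $k_1,\dots,k_{n-1}>0$, $S=\sum_{j<n}k_j$ and $0<k_n<S$. Put $c=S/k_n>1$, and for $\tau>0$ let
\begin{equation}\label{eq:family}
\omega_j=\tau k_j\quad(j<n),\qquad\omega_n=-\tau S .
\end{equation}
Then $\sum_j\omega_j=0$, $\lambda=c\tau$ and $\rho_j=1/c$, so the parameters lie in $\mathcal U$ precisely because $k_n<S$. For $\beta\in[0,\pi]$ let $\alpha=\alpha(\beta)\in[0,\pi/2)$ be defined by $\sin\alpha=\sin\beta/c$, and for real $m$ let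
\[
T_m(\beta)=\sin\alpha\,\bigl(m\cos\alpha+k_n\cos\beta\bigr),\qquad M_m=\max_{[0,\pi]}T_m ,
\]
\[
N_m(\tau)=\#\{\beta\in(0,\pi):T_m(\beta)=\tau\}.
\]
With $m(\varepsilon)=\sum_{j<n}\varepsilon_jk_j\in[-S,S]$ we have $G_\varepsilon=c\,T_{m(\varepsilon)}$, so Lemma~\ref{lem:angle} gives
\begin{equation}\label{eq:count}
\text{number of equilibria}=\sum_{\varepsilon\in\{\pm1\}^{n-1}}N_{m(\varepsilon)}(\tau).
\end{equation}
Geometrically, each of the first $n-1$ oscillators sits at angle $\alpha$ or $\pi-\alpha$, the last one sits at $-\beta$, and $m$ is the signed total weight of the first group. The functions $T_m$ do not depend on $\tau$, which only sets the level.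

\begin{lemma}\label{lem:shape}
\begin{enumerate}
\item[(a)] If $m\le-k_n$, then $T_m<0$ on $(0,\pi)$. If $m>-k_n$, then $M_m>0$.
\item[(b)] If $-k_n<m<m'$, then $M_m<M_{m'}$.
\item[(c)] $T_S(\beta)=k_n\sin(\alpha+\beta)$, $M_S=k_n$, and $N_S(\tau)$ equals $2$, $1$, $0$ according as $\tau<k_n$, $\tau=k_n$, $\tau>k_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
On $(0,\pi)$ we have $0<\sin\alpha<\sin\beta$, hence $|\cos\beta|<\cos\alpha$.

(a) It follows that $T_m<(m+k_n)\sin\alpha\cos\alpha$ on $(0,\pi)$, which is at most $0$ if $m\le-k_n$. If $m>-k_n$, then $T_m(\beta)/\sin\alpha\to m+k_n>0$ as $\beta\to0^+$.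

(b) By (a) the maximum of $T_m$ is attained at some $\beta^*\in(0,\pi)$, and $T_{m'}(\beta^*)-T_m(\beta^*)=(m'-m)\sin\alpha\cos\alpha>0$.

(c) Since $S\sin\alpha=k_n\sin\beta$, we get $T_S=k_n\sin\beta\cos\alpha+k_n\sin\alpha\cos\beta$. Differentiating $\sin\alpha=\sin\beta/c$ gives $|\alpha'(\beta)|=|\cos\beta|/(c\cos\alpha)<1$. So $\alpha+\beta$ increases strictly from $0$ to $\pi$ on $[0,\pi]$, and the claims follow.
\end{proof}

Part (a) dictates the choice of $k_n$. The vector $\varepsilon=(-1,\dots,-1)$ has $m=-S<-k_n$ and never contributes. The next smallest value of $m$ is $-S+2\min_{j<n}k_j$, and it contributes for small $\tau$ exactly when $k_n>S-2\min_{j<n}k_j$. So $k_n$ must be smaller than $S$, but only slightly. From now on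
\begin{equation}\label{eq:integer}
k_1,\dots,k_{n-1}\text{ are positive integers},\qquad k_n=S-1\ge1 .
\end{equation}
Then $m(\varepsilon)=\pm S$ only for $\varepsilon=\pm(1,\dots,1)$, and $|m(\varepsilon)|\le S-2<k_n$ for every other $\varepsilon$.

\begin{remark}\label{rem:equal}
Equal couplings violate this requirement for $n\ge4$. If $k=(1,1,1,1)$ and $\omega=\tau(1,1,1,-3)$, then $m\in\{3,1,-1,-3\}$, and by Lemma~\ref{lem:shape}(a) the four sign vectors with $m\le-1$, half of all eight, contribute nothing for any $\tau>0$.
\end{remark}

\begin{example}\label{ex:three}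
Let $n=3$, $k=(1,1,1)$, $\omega=\tau(1,1,-2)$, so $S=2$, $k_3=1$, $c=2$. The four sign vectors have $m=2,0,0,-2$. The value $m=-2$ contributes nothing, $T_2=\sin(\alpha+\beta)$ has maximum $1$, and $T_0=\sin\alpha\cos\beta=\frac14\sin2\beta$ has maximum $\frac14$. By \eqref{eq:count} the number of equilibria is
\[
6\ \ \bigl(\tau<\tfrac14\bigr),\qquad4\ \ \bigl(\tau=\tfrac14\bigr),\qquad2\ \ \bigl(\tfrac14<\tau<1\bigr),\qquad1\ \ (\tau=1),\qquad0\ \ (\tau>1).
\]
For small $\tau$ every sign vector but one contributes two equilibria, and the bound $2^3-2$ is attained; this is the mechanism of Theorem~\ref{thm:sharp}. As $\tau$ grows, each pair merges and disappears. The counts $3$ and $5$ are skipped because two sign vectors share the value $m=0$; Theorem~\ref{thm:all} will need couplings for which all values $m(\varepsilon)$ are distinct.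
\end{example}

\section{Parameters with $2^n-2$ equilibria}\label{sec:sharp}

Lemma~\ref{lem:shape}(a) already shows that all levels $\tau$ close to $0$ are exceeded by every $T_m$ with $m\ge-S+2$. To reach the explicit level of Theorem~\ref{thm:sharp} we need one point $\beta_0$ that works for all these $m$. For small $\beta$ the bracket in $T_m$ is close to $m+k_n\ge1$, so we take $\sin\alpha=2\tau$ and check that the bracket still exceeds $\frac12$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The parameters in the theorem are \eqref{eq:family} and \eqref{eq:integer} with $k_1=\dots=k_{n-1}=1$, $S=n-1\ge2$ and $\tau=\frac1{4S}$. Choose $\beta_0\in(0,\pi/2)$ with $\sin\beta_0=\frac1{2(S-1)}$, and let $\alpha_0=\alpha(\beta_0)$, so that $\sin\alpha_0=\frac1{2S}$. Let $m\ge-S+2$. Then $m\cos\alpha_0\ge-(S-2)$: for $m\ge0$ the left side is nonnegative, and for $m<0$ it is at least $m$. Also $\cos\beta_0\ge\cos^2\beta_0=1-\frac1{4(S-1)^2}$. Therefore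
\[
T_m(\beta_0)\ge\frac1{2S}\Bigl(-(S-2)+(S-1)-\frac1{4(S-1)}\Bigr)\ge\frac1{2S}\cdot\frac34>\frac1{4S}=\tau .
\]
Multiplying by $c$, we find that at the given parameters
\begin{equation}\label{eq:open}
G_\varepsilon(\beta_0)>\lambda\qquad\text{for all }\varepsilon\ne(-1,\dots,-1).
\end{equation}
The given parameters lie in the open set $\mathcal U$, and for each of the finitely many $\varepsilon$ the quantity $G_\varepsilon(\beta_0)-\lambda$ is a continuous function of $(\omega,k)\in\mathcal U$. So \eqref{eq:open} holds on a neighborhood $\mathcal V\subset\mathcal U$ of the given point.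

Let $(\omega,k)\in\mathcal V$ and $\varepsilon\ne(-1,\dots,-1)$. Since $G_\varepsilon(0)=G_\varepsilon(\pi)=0<\lambda<G_\varepsilon(\beta_0)$, the intermediate value theorem gives a solution of $G_\varepsilon(\beta)=\lambda$ in $(0,\beta_0)$ and another in $(\beta_0,\pi)$. By Lemma~\ref{lem:angle} there are at least $2(2^{n-1}-1)=2^n-2$ equilibria, and by Theorem~\ref{thm:upper}, with $\omega\neq0$, there are no more.
\end{proof}

Figure~\ref{fig:T} shows the case $S=3$, which contains the counterexample with $n=4$.

\begin{figure}[ht]
\centering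
\begin{tikzpicture}
\draw[->] (-0.3,0)--(7.7,0) node[right] {$\beta$};
\draw (0,-2.9)--(0,2.9);
\foreach \m in {3,1,-1,-3}
  \draw[thick,domain=0:180,samples=73] plot ({\x/25},{1.3*(2/3)*sin(\x)*((\m)*sqrt(1-(4/9)*sin(\x)*sin(\x))+2*cos(\x))});
\draw[dashed] (-0.3,0.108)--(7.2,0.108);
\node[above left] at (0,0.05) {$\tau$};
\node[below right] at (7.2,0) {$\pi$};
\node at (2.25,2.85) {$T_3$};
\node at (2.0,1.7) {$T_1$};
\node at (5.2,-1.7) {$T_{-1}$};
\node at (4.95,-2.9) {$T_{-3}$};
\end{tikzpicture}
\caption{The functions $T_m(\beta)=\sin\alpha\,(m\cos\alpha+2\cos\beta)$, with $\sin\alpha=\frac23\sin\beta$, for $m=3,1,-1,-3$, and the level $\tau=\frac1{12}$ (dashed). Each point of $T_m$ at level $\tau$ gives one equilibrium for every sign vector with signed sum $m$. For $k=(1,1,1,2)$, $\omega=\tau(1,1,1,-3)$ the four values of $m$ occur $1,3,3,1$ times, and there are $2(1+3+3)=14$ equilibria. For $k=(1,2,2)$, $\omega=\tau(1,2,-3)$ each value occurs once, and raising $\tau$ produces every count from $6$ down to $0$.}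
\label{fig:T}
\end{figure}

\section{Every intermediate count}\label{sec:all}

For Theorem~\ref{thm:all} we raise the level $\tau$ past the maxima $M_m$ one at a time. The intermediate value theorem now gives only a lower bound, and once some pairs have disappeared Theorem~\ref{thm:upper} no longer supplies a matching upper bound. We have to show directly that no $T_m$ takes a positive value more than twice. The equation $T_m(\beta)=\tau$ contains two square roots, $\cos\alpha$ and $\cos\beta$. Taking $u=r\cos\alpha$ as the unknown removes the first one and leaves a convex function on one half of the interval and a monotone function on the other.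

\begin{lemma}\label{lem:two}
If $m\le k_n$, then $N_m(\tau)\le2$ for all $\tau>0$.
\end{lemma}

\begin{proof}
Fix $\tau>0$. For $\beta\in(0,\pi)$ put $r=\tau/\sin\alpha=c\tau/\sin\beta$ and $u=r\cos\alpha=\sqrt{r^2-\tau^2}$. Let $u_0=\tau\sqrt{c^2-1}>0$ and $g(u)=\sqrt{u^2-u_0^2}$. The map $\beta\mapsto u$ is a bijection from $(0,\pi/2]$ onto $[u_0,\infty)$ and from $(\pi/2,\pi)$ onto $(u_0,\infty)$. Since $(r\cos\beta)^2=r^2-c^2\tau^2=u^2-u_0^2$, we have $r\cos\beta=g(u)$ on the first interval and $r\cos\beta=-g(u)$ on the second. Multiplying $T_m(\beta)=\tau$ by $r^2/\tau$ gives $mu+k_nr\cos\beta=r^2=u^2+\tau^2$. Hence $N_m(\tau)$ is the number of zeros of $f_-$ in $[u_0,\infty)$ plus the number of zeros of $f_+$ in $(u_0,\infty)$, where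
\[
f_\pm(u)=u^2-mu+\tau^2\pm k_n\,g(u),\qquad f_-(u_0)=f_+(u_0).
\]
On $(u_0,\infty)$ we have $g'=u/g>1$ and $g''=-u_0^2/g^3<0$. So $f_-''>2$, and the continuous function $f_-$ is strictly convex on $[u_0,\infty)$. Moreover $f_+'>2u-m+k_n>0$ by the hypothesis $m\le k_n$, so $f_+$ is strictly increasing.

Suppose $f_+(u_0)\ge0$. Then $f_+$ has no zero in $(u_0,\infty)$, and $f_-$, being strictly convex, has at most two zeros. Suppose $f_+(u_0)<0$. Then $f_+$ has at most one zero. So does $f_-$: if $u_1<u_2$ were zeros, then $u_1$ would lie strictly between $u_0$ and $u_2$, and convexity together with $f_-(u_0)<0=f_-(u_2)$ would give $f_-(u_1)<0$. In both cases $N_m(\tau)\le2$.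
\end{proof}

The hypothesis $m\le k_n$ excludes $m=S$, which Lemma~\ref{lem:shape}(c) has already settled.

\begin{lemma}\label{lem:exact}
Let $-k_n<m\le k_n$ or $m=S$. Then $M_m>0$, and for $\tau>0$ the number $N_m(\tau)$ equals $2$, $1$, $0$ according as $\tau<M_m$, $\tau=M_m$, $\tau>M_m$.
\end{lemma}

\begin{proof}
Let $-k_n<m\le k_n$. By Lemma~\ref{lem:shape}(a), $M_m>0$, and the maximum is attained in $(0,\pi)$. If $0<\tau<M_m$, the value $\tau$ is taken on each side of a maximum point, so $N_m(\tau)=2$ by Lemma~\ref{lem:two}. If $\tau>M_m$, there is no solution. Suppose that the maximum is attained at two points $\beta_1<\beta_2$. By Lemma~\ref{lem:two} the value $M_m$ is not taken a third time, so $T_m(\gamma)<M_m$ at $\gamma=(\beta_1+\beta_2)/2$. A level $\tau'$ with $\max\{0,T_m(\gamma)\}<\tau'<M_m$ is then taken in each of $(0,\beta_1)$, $(\beta_1,\gamma)$, $(\gamma,\beta_2)$ and $(\beta_2,\pi)$, which contradicts Lemma~\ref{lem:two}. So $N_m(M_m)=1$.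
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
By Theorem~\ref{thm:upper} no finite count exceeds $2^n-2$, so it suffices to realize each value. For $n=2$ this was done in the introduction.

Let $n\ge3$. Take \eqref{eq:family} and \eqref{eq:integer} with $k_j=2^{j-1}$ for $j<n$, so that $S=2^{n-1}-1$ and $k_n=2^{n-1}-2$. We have $m(\varepsilon)=2\sum_{j:\,\varepsilon_j=1}2^{j-1}-S$, and by uniqueness of binary expansions the sum runs once through $0,1,\dots,S$. So $m(\varepsilon)$ takes each of the values $-S,-S+2,\dots,S$ exactly once, and by \eqref{eq:count} the number of equilibria is $\sum_mN_m(\tau)$ over these values.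

The value $m=-S$ contributes nothing by Lemma~\ref{lem:shape}(a). The other $L=2^{n-1}-1$ values satisfy $|m|\le S-2<k_n$ or $m=S$, so Lemma~\ref{lem:exact} applies to them, and their maxima are distinct by Lemma~\ref{lem:shape}(b). List these maxima as $M_{(1)}>\dots>M_{(L)}>0$ and put $M_{(L+1)}=0$. For $1\le l\le L$ the number of equilibria is
\[
\begin{cases}
0&\text{if }\tau>M_{(1)},\\
2(l-1)+1=2l-1&\text{if }\tau=M_{(l)},\\
2l&\text{if }M_{(l+1)}<\tau<M_{(l)}.
\end{cases}
\]
Every integer from $0$ to $2L=2^n-2$ occurs.
\end{proof}

\begin{thebibliography}{1}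
\bibitem{source}
\texttt{https://repository.lib.ncsu.edu/bitstream/handle/1840.20/37421/etd.pdf}
\end{thebibliography}
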